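\title{Undecidability of the subnear-ring membership problem for integer polynomials}

\begin{abstract}
We show that no algorithm decides, given a finite set $F$ of integer polynomials and an integer polynomial $f$, whether $f$ can be obtained from $F$ by addition, subtraction and composition. The problem remains undecidable for one fixed set $F$ of monomials and binomials with $f$ ranging over monomials, and also over $\mathbb F_p$ for all sufficiently large primes $p$. In contrast, one can decide whether some positive integer multiple of $f$ can be obtained from $F$. The proof stores the configurations of a Turing machine in the base-$p$ digits of exponents. Modulo $p$, one monomial generator turns binomials into rewriting rules, and a weight on exponents controls all unintended compositions. A separate argument lifts the result from $\mathbb F_p$ to $\mathbb Z$.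
\end{abstract}

\section{Introduction}

Integer polynomials can be added and composed, $(u\circ g)(x)=u(g(x))$; for example, $(x^3+x)\circ(2x^2+1)=(2x^2+1)^3+(2x^2+1)$. Composition is associative and distributes over addition on one side,
\[
(u+v)\circ g=u\circ g+v\circ g ,
\]
but not on the other: $x^2\circ(x+1)\ne x^2\circ x+x^2\circ 1$. The structure $\langle\mathbb Z[x],+,\circ\rangle$ is the \emph{near-ring} of integer polynomials. For $F\subseteq\mathbb Z[x]$, the \emph{subnear-ring generated by $F$}, written $\langle F\rangle$, is the smallest subset of $\mathbb Z[x]$ that contains $F$ and is closed under $+$, $-$ and $\circ$; it consists of the polynomials obtainable from elements of $F$ by these three operations. The same definitions apply to $\mathbb F_p[x]$. The \emph{subnear-ring membership problem} for integer polynomials, posed in \cite{handout}, is this: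
\begin{quote}
Is there an algorithm which, given a finite set $F\subseteq\mathbb Z[x]$ and a polynomial $f\in\mathbb Z[x]$, always terminates and correctly answers whether $f\in\langle F\rangle$?
\end{quote}
Since $\langle\emptyset\rangle=\emptyset$, we assume throughout that $F$ is nonempty; then $0\in\langle F\rangle$. We write $\mathbb N=\{0,1,2,\dots\}$.

One can list all expressions built from $F$, so a positive answer is always found eventually. The question is whether the search can be bounded. For each operation alone it can. With $+$ and $-$ only, membership is linear algebra over $\mathbb Z$. With $\circ$ only and generators of degree at least $2$, degrees multiply, so at most $\log_2\deg f$ factors occur. If all generators have degree at most $1$, then $(ax+b)\circ g=ag+b$, and $\langle F\rangle$ is the additive group generated by $F$ and the constant terms of its elements. The interplay begins with $F=\{x^2\}$. Here $x^4=x^2\circ x^2$ and $x^8=x^2\circ x^4$ lie in $\langle F\rangle$, hence so does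
\[
x^2\circ(x^2+x^4)-x^4-x^8=2x^6 .
\]
A polynomial of degree $6$ was reached through degree $8$, so cancellation destroys the naive degree bound. But the computation also suggests a way out: the identity $(g_1+g_2)^2-g_1^2-g_2^2=2g_1g_2$ turns composition into multiplication, so $\langle F\rangle$ resembles a finitely generated ring, and for subalgebras of polynomial rings over $\mathbb Q$ there is a membership test by Gr\"obner bases \cite[Ch.~7, \S3]{CLO}. One would therefore guess that the problem is decidable.

The factor $2$ above cannot be removed, however. Modulo $2$, the span of the monomials $x^{2^i}$ is closed under addition and composition, so it contains the reduction of $\langle x^2\rangle$, and therefore $x^6\notin\langle x^2\rangle$. It turns out that the guess is right up to such integer factors and that the factors can hide an arbitrary computation.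

\begin{theorem}\label{thm:main}
From a Turing machine $T$ and an input word $w$ one can compute a finite set $F_T\subseteq\mathbb Z[x]$, depending only on $T$, and a monomial $f=x^{n}$ such that $f\in\langle F_T\rangle$ if and only if $T$ started on $w$ halts. Hence no algorithm solves the subnear-ring membership problem for $\langle\mathbb Z[x],+,\circ\rangle$.
\end{theorem}

Recall that a set is $\Sigma_1$, or computably enumerable, if some algorithm lists its elements, and that a $\Sigma_1$ set $X$ is \emph{$\Sigma_1$-complete} if every $\Sigma_1$ set $Y$ many-one reduces to it, that is, $y\in Y\iff\varphi(y)\in X$ for some computable function $\varphi$.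

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] There is a fixed finite set $F\subseteq\mathbb Z[x]$ such that $\{n: x^n\in\langle F\rangle\}$ is $\Sigma_1$-complete. Each element of $F$ is a monomial with coefficient $1$ or $p$, where $p$ is a fixed prime, the constant $1$, or a binomial $x^a-x^b$.
\item[(b)] There are a fixed finite set $F_0\subseteq\mathbb Z[x]$, a fixed monomial $f$, and a computable family of binomials $g_w$ such that no algorithm decides, given $w$, whether $f\in\langle F_0\cup\{g_w\}\rangle$.
\item[(c)] For all sufficiently large primes $p$ there is a fixed finite subset of $\mathbb F_p[x]$ whose generated subnear-ring of $\langle\mathbb F_p[x],+,\circ\rangle$ has undecidable membership.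
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:multiple}
Given a finite set $F\subseteq\mathbb Z[x]$ and $f\in\mathbb Z[x]$, one can decide whether $mf\in\langle F\rangle$ for some integer $m\ge1$.
\end{theorem}

Apart from the undecidability of halting (Proposition~\ref{prop:halting}) and, for Theorem~\ref{thm:multiple} only, the Gr\"obner basis test (Proposition~\ref{prop:groebner}), the proofs are self-contained. Section~\ref{sec:tools} contains two tools and Section~\ref{sec:multiple} proves Theorem~\ref{thm:multiple}. Section~\ref{sec:idea} explains the undecidability construction in a toy case, Sections~\ref{sec:weights}--\ref{sec:invariant} carry it out over $\mathbb F_p$, Section~\ref{sec:lift} lifts it to $\mathbb Z$, and Section~\ref{sec:proofs} assembles the proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}.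

\section{Generation from the outside, and polarization}\label{sec:tools}

To prove that a polynomial is not in $\langle F\rangle$ we need a set that contains $F$ and is closed under the three operations. One-sided distributivity reduces closure under $\circ$ to the case where the outer polynomial is a generator.

\begin{lemma}\label{lem:gen}
Let $F$ be a nonempty subset of $\mathbb Z[x]$ or of $\mathbb F_p[x]$. Then $\langle F\rangle$ is the smallest additive subgroup $A$ that contains $F$ and is closed under $g\mapsto f\circ g$ for every $f\in F$. For $F\subseteq\mathbb Z[x]$, reduction modulo $p$ maps $\langle F\rangle$ onto $\langle\bar F\rangle$.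
\end{lemma}

\begin{proof}
The set $\langle F\rangle$ is a subgroup with the two properties, so $A\subseteq\langle F\rangle$. Fix $g\in A$ and let $A_g=\{u: u\circ g\in A\}$. It is a subgroup because $(u\pm v)\circ g=u\circ g\pm v\circ g$, it contains $F$, and it is closed under $u\mapsto f\circ u$ because $(f\circ u)\circ g=f\circ(u\circ g)$. Hence $A\subseteq A_g$. So $A$ is closed under $\circ$, and $\langle F\rangle\subseteq A$. Reduction modulo $p$ respects $+$, $-$ and $\circ$. Thus the image of $\langle F\rangle$ is closed under the operations and contains $\bar F$, and the preimage of $\langle\bar F\rangle$ is closed under the operations and contains $F$.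
\end{proof}

To prove that a polynomial is in $\langle F\rangle$ we extract products from powers.

\begin{lemma}[polarization]\label{lem:polar}
Let $A$ be an additive subgroup of $\mathbb Z[x]$ or $\mathbb F_p[x]$ that is closed under $g\mapsto cg^m$, where $c$ is a constant and $m\ge1$. For $g_1,\dots,g_r\in A$,
\[
\sum_{I\subseteq\{1,\dots,r\}}(-1)^{r-|I|}\,c\Bigl(\sum_{i\in I}g_i\Bigr)^m
=c\sum_{\substack{\alpha_1+\dots+\alpha_r=m\\ \alpha_1,\dots,\alpha_r\ge1}}\binom{m}{\alpha_1,\dots,\alpha_r}g_1^{\alpha_1}\cdots g_r^{\alpha_r},
\]
and this polynomial lies in $A$. For $r=m$ it equals $m!\,c\,g_1\cdots g_m$.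
\end{lemma}

\begin{proof}
Expand the left side with indeterminates $X_i$ in place of the $g_i$. A monomial $X^\alpha$ involving exactly the variables indexed by $J$ occurs in $(\sum_{i\in I}X_i)^m$ if and only if $J\subseteq I$, and then with the multinomial coefficient. The sum of $(-1)^{r-|I|}$ over all $I\supseteq J$ is $(1-1)^{r-|J|}$, which is $1$ for $J=\{1,\dots,r\}$ and $0$ otherwise. Each term on the left lies in $A$.
\end{proof}

\section{Membership up to an integer multiple}\label{sec:multiple}

Let $F\subseteq\mathbb Z[x]$ be finite and nonempty, and let
\[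
V=\{g\in\mathbb Q[x]: mg\in\langle F\rangle\text{ for some integer }m\ge1\},
\]
the $\mathbb Q$-span of $\langle F\rangle$. We describe $V$ by products. Not every product is available: the odd polynomials are closed under $+$, $-$, $\circ$, so no multiple of $x^6=x^3\cdot x^3$ lies in $\langle x^3\rangle$. A generator containing $x^i$ yields $i$-fold products, and replacing one factor of a product by an $i$-fold product raises the number of factors by $i-1$. This suggests the following definitions. Put $F'=F\cup\{f(0):f\in F\}$. Let $\mathcal I$ be the set of $i\ge2$ such that $x^i$ has a nonzero coefficient in some $f\in F$, let $D\subseteq\mathbb N$ be the additive monoid generated by $\{i-1:i\in\mathcal I\}$, and let $P$ be the $\mathbb Q$-span of all products of $r$ elements of $F'$ with $r\in1+D$. For $F=\{x^3\}$ we get $D=2\mathbb N$, and $P$ is spanned by the $x^{3r}$ with $r$ odd.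

\begin{lemma}\label{lem:VP}
$V=P$.
\end{lemma}

\begin{proof}
\emph{$V\subseteq P$.} Since $1\in1+D$, we have $F'\subseteq P$. Let $g\in P$ and $i\in\mathcal I$. Then $g^i$ is a linear combination of products of $r_1+\dots+r_i$ elements of $F'$ with all $r_t\in1+D$, and $\sum_tr_t-1=(i-1)+\sum_t(r_t-1)\in D$. So $g^i\in P$. For $f=\sum_ia_ix^i\in F$ it follows that $f\circ g=f(0)+a_1g+\sum_{i\ge2}a_ig^i\in P$. Lemma~\ref{lem:gen}, applied to $P\cap\mathbb Z[x]$, gives $\langle F\rangle\subseteq P$.

\emph{$P\subseteq V$.} Since $f(0)=f\circ0$, we have $F'\subseteq V$. Let $g\in\langle F\rangle$ and $f=\sum_{i=0}^{\deg f}a_ix^i\in F$. The polynomials $f\circ(cg)=\sum_ic^ia_ig^i$ for $c=0,\dots,\deg f$ lie in $\langle F\rangle$, and the Vandermonde matrix $(c^i)$ is invertible over $\mathbb Q$; so each $a_ig^i$ lies in $V$. Hence $g^i\in V$ for all $i\in\mathcal I$ and $g\in\langle F\rangle$. The identity of Lemma~\ref{lem:polar} with $r=m=i$ gives $g_1\cdots g_i\in V$ for $g_1,\dots,g_i\in\langle F\rangle$, and after clearing denominators also for $g_1,\dots,g_i\in V$. Now use induction on $r\in1+D$. If $r>1$, then $r=r'+(i-1)$ with $r'\in1+D$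 and $i\in\mathcal I$, and a product of $r$ elements of $F'$ is the $i$-fold product of a product of $r'$ elements and $i-1$ single elements.
\end{proof}

We use the following test for subalgebra membership. Gr\"obner bases and remainders are computable, and the lexicographic order with $x>u>t_1>\dots>t_m$ has the required property.

\begin{proposition}[{\cite[Ch.~7, \S3]{CLO}}]\label{prop:groebner}
Let $\phi,\phi_1,\dots,\phi_m\in\mathbb Q[x,u]$, and let $\mathcal G$ be a Gr\"obner basis of the ideal $(t_1-\phi_1,\dots,t_m-\phi_m)\subseteq\mathbb Q[x,u,t_1,\dots,t_m]$ for a monomial order in which every monomial involving $x$ or $u$ exceeds every monomial in the $t_i$ alone. Then $\phi\in\mathbb Q[\phi_1,\dots,\phi_m]$ if and only if the remainder of $\phi$ on division by $\mathcal G$ lies in $\mathbb Q[t_1,\dots,t_m]$.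
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:multiple}]
We must decide whether $f\in P$. If $\mathcal I=\emptyset$, then $P$ is the span of the finite set $F'$, and linear algebra suffices. Otherwise fix $i_0\in\mathcal I$ and put $\epsilon=i_0-1\ge1$. The space $P$ need not be an algebra, but it is a finitely generated module over one. Indeed, $1+D$ is closed under adding $\epsilon$, so it is the disjoint union of the progressions $\rho+\epsilon\mathbb N$, where $\rho$ runs through the set $\mathcal L$ of least elements of $1+D$ in the residue classes modulo $\epsilon$ that $1+D$ meets. The set $\mathcal L$ is computable: in a sum of $\epsilon$ or more generators of $D$, two of the partial sums (including the empty one) agree modulo $\epsilon$, and deleting the block between them gives a smaller element of the same class; so $\rho-1$ is a sum of fewer than $\epsilon$ generators. Let $B$ be the unital $\mathbb Q$-algebra generated by all $\epsilon$-fold products of elements of $F'$, and let $v_1,\dots,v_t$ be all $\rho$-fold products of elements of $F'$ with $\rho\in\mathcal L$. Grouping the factors of a product of length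 $\rho+\epsilon j$ shows $P=\sum_jBv_j$.

Let $u$ be a new variable and $C\subseteq\mathbb Q[x,u]$ the algebra generated by the generators of $B$ and $uv_1,\dots,uv_t$. These generators are homogeneous in $u$ of degrees $0$ and $1$, so the part of $C$ of degree $1$ in $u$ is $\sum_jBuv_j=uP$. Thus $f\in P$ if and only if $uf\in C$, which Proposition~\ref{prop:groebner} decides.
\end{proof}

\section{Binomials as rewriting rules}\label{sec:idea}

The proof of Lemma~\ref{lem:VP} divides by factorials. Modulo a prime $p$ this fails for exponents divisible by $p$, and only some products survive. The extreme case is $x^p$, which is additive and yields no products at all. The first interesting case is $x^{2p}$ with $p$ odd. Let $A\subseteq\mathbb F_p[x]$ be a subgroup closed under $g\mapsto g^{2p}$. Since $(g_1+g_2)^{2p}=(g_1^p+g_2^p)^2$, polarization gives $2(g_1g_2)^p\in A$, so $A$ is closed under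
\[
g_1*g_2=(g_1g_2)^p .
\]
On exponents this is $(m,n)\mapsto p(m+n)$: add, and shift the base-$p$ digits by one place. Give the place $e$ the weight $2^{-e}$, and let $\mu(n)$ be the weighted digit sum of $n$. A shift halves the weight. A carry trades $p$ units at place $e$ for one unit at place $e+1$ and so lowers the weight. Hence $\mu(p(m+n))\le\frac12(\mu(m)+\mu(n))$, with equality exactly when $m+n$ is computed without carries. The operation preserves the condition $\mu\le1$, and weight exactly $1$ certifies that no carry occurred.

Suppose now that $x^a-x^b$ and $x^c$ lie in $A$. Because $g\mapsto g^p$ is additive,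
\[
(x^a-x^b)*x^c=x^{pa+pc}-x^{pb+pc}\in A ,
\]
and one more step gives $x^{p^2a+p^2c+pc}-x^{p^2b+p^2c+pc}\in A$. Read the digits of an exponent as the contents of a tape. Modulo $A$, a shifted copy of the digit pattern $a$ may be replaced by the same shift of $b$, inside a context assembled from shifts of $c$. Take $a=2p$, $b=p+2p^2$, $c=4p^2$, all of weight $1$ for $p\ge5$. Then $pa+pc=2p^2+4p^3$ and $pb+pc=p^2+6p^3$. For $p=7$ both have weight $1$. For $p=5$ the digit $6$ carries, $pb+pc=p^2+p^3+p^4$, and the weight drops to $7/16$.

So binomials act as rewriting rules. If the rules imitate the steps of a Turing machine, and a monomial marking the halting state is put into $A$, then adding the binomials along a halting run shows that the monomial coding the start configuration lies in $A$. The work is in the converse, and there are four difficulties.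
\begin{enumerate}
\item[(1)] The operation $*$ only produces contexts that complete the weight to $1$. All configurations, of unbounded length, and both sides of all rules must therefore have weight exactly $1$.
\item[(2)] Every generator also acts from the outside. For instance $(x^a-x^b)\circ x^c=x^{ac}-x^{bc}$, and since $2^{-(e+e')}=2^{-e}2^{-e'}$, the products $ac$ and $bc$ again have weight $1$ if no carry occurs. The toy weight does not tell such binomials from intended ones. We refine it by giving places \emph{colors}.
\item[(3)] The operation can multiply two binomials, which produces tapes with two heads. A \emph{charge} on exponents, counting head digits, separates these from configurations.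
\item[(4)] A statement modulo $p$ determines an element of $\langle F\rangle\subseteq\mathbb Z[x]$ only up to a multiple of $p$, and these multiples must be generated by finitely many further generators that do not disturb (1)--(3).
\end{enumerate}
In the actual construction $x^{2p}$ becomes $x^{kq}$, where $q=p^L$ makes room for $L$ colors in each tape position and $k$ is large.

\section{Colors and weights}\label{sec:weights}

Fix an integer $L\ge2$, an even integer $k\ge4$, and a prime $p>k^2$. Put $h=k/2$ and $q=p^L$. A \emph{place} is an index $e\in\mathbb N$ of a base-$p$ digit; we write $(n)_e$ for the digit of $n$ at place $e$. If $e=Ld+j$ with $0\le j<L$, then $e$ has \emph{color} $j$ and \emph{depth} $d$. Define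
\[
\nu(e)=\omega_jk^{-d},\qquad \omega_0=1,\quad\omega_j=2\ \ (1\le j<L),\qquad\qquad \mu(n)=\sum_e(n)_e\,\nu(e).
\]
We call $\mu(n)$ the \emph{weight} of $n$, and we call $n$ \emph{light} if $\mu(n)<1$ and \emph{top} if $\mu(n)=1$. Multiplication by $q^d$ shifts places by $Ld$; it preserves colors, and $\mu(q^dn)=k^{-d}\mu(n)$. We write $m\preceq n$ if $(m)_e\le(n)_e$ for all $e$.

\begin{lemma}\label{lem:carry}
If $n=\sum_em_ep^e$ with $m_e\in\mathbb N$, then $\mu(n)\le\sum_em_e\nu(e)$, with equality if and only if all $m_e<p$, that is, the $m_e$ are the digits of $n$. In particular $\mu(m+n)\le\mu(m)+\mu(n)$, with equality if and only if the addition is carry-free, and in that case $m\preceq m+n$.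
\end{lemma}

\begin{proof}
We have $\nu(e+1)\le2\nu(e)<p\,\nu(e)$ for all $e$. If some $m_e\ge p$, replace $(m_e,m_{e+1})$ by $(m_e-p,m_{e+1}+1)$. This keeps $n$, strictly lowers $\sum_em_e\nu(e)$, and lowers $\sum_em_e$. So the process stops, and it stops at the digits of $n$.
\end{proof}

Composition of monomials multiplies exponents and therefore adds places. The factors $\omega_j$ are chosen so that adding two places of nonzero color loses weight.

\begin{lemma}\label{lem:places}
$\nu(e+e')\le\nu(e)\nu(e')$, with equality if and only if $e$ or $e'$ has color $0$. In the case of equality the color of $e+e'$ is the sum of the colors of $e$ and $e'$.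
\end{lemma}

\begin{proof}
Let $e,e'$ have colors $j,j'$ and depths $d,d'$. If $j=0$, then $e+e'$ has color $j'$ and depth $d+d'$, and $\omega_{j'}=\omega_0\omega_{j'}$; the case $j'=0$ is symmetric. If $j,j'\ne0$, then $e+e'$ has depth at least $d+d'$, so $\nu(e+e')\le2k^{-d-d'}<4k^{-d-d'}=\nu(e)\nu(e')$.
\end{proof}

\begin{example}\label{ex:colors}
Let $j,j'$ be nonzero colors. The numbers $hp^jq$, $hp^{j'}q$ and $kq$ are top. The product $h^2p^{j+j'}q^2$ has the single digit $h^2<p$ at a place of weight at most $2k^{-2}$, so its weight is at most $\frac12$. The product $hp^jq\cdot kq=hk\,p^jq^2$ has weight $hk\cdot2k^{-2}=1$; it is top, it keeps the color $j$, and its digit has grown from $h$ to $hk$.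
\end{example}

The next lemma extends the example from monomials to polynomials. For $g\in\mathbb F_p[x]$ let $\operatorname{supp}g$ be the set of exponents with nonzero coefficient.

\begin{lemma}\label{lem:power}
Let $a\in\mathbb N$ have digits $a_e$ and weight $\mu(a)\le1$.
\begin{enumerate}
\item[(i)] For $g\in\mathbb F_p[x]$, every exponent of $g^a$ has the form $n=\sum_e\sum_{t=1}^{a_e}p^en_{e,t}$ with $n_{e,t}\in\operatorname{supp}g$.
\item[(ii)] If $n=\sum_e\sum_{t=1}^{a_e}p^en_{e,t}$ with all $\mu(n_{e,t})\le1$, then $\mu(n)\le\mu(a)$.
\item[(iii)] If in (ii) the number $n$ is top, then $a$ and all $n_{e,t}$ are top; whenever $(n_{e,t})_{e'}\ne0$, one of $e,e'$ has color $0$ and the color of $e+e'$ is the sum of their colors; and $(n)_{e''}=\sum_{e+e'=e''}\sum_t(n_{e,t})_{e'}$ for every place $e''$.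
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $g^a=\prod_e(g^{p^e})^{a_e}$, and $g=\sum_n\beta_nx^n$ gives $g^{p^e}=\sum_n\beta_nx^{p^en}$ because the $p$-th power map is additive and fixes $\mathbb F_p$.

(ii) Write $n=\sum_{e,t,e'}(n_{e,t})_{e'}\,p^{e+e'}$. By Lemmas~\ref{lem:carry} and~\ref{lem:places},
\[
\mu(n)\le\sum_{e,t,e'}(n_{e,t})_{e'}\,\nu(e+e')\le\sum_{e,t}\nu(e)\,\mu(n_{e,t})\le\sum_ea_e\nu(e)=\mu(a)\le1 .
\]

(iii) If $\mu(n)=1$, all four inequalities are equalities. The fourth says that $a$ is top. The third says that all $n_{e,t}$ are top, since $\mu(n_{e,t})\le1$ and $\nu(e)>0$. The second gives $\nu(e+e')=\nu(e)\nu(e')$ whenever $(n_{e,t})_{e'}\ne0$, and Lemma~\ref{lem:places} applies. The first gives the formula for the digits by Lemma~\ref{lem:carry}.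
\end{proof}

\section{Machines and their codes}\label{sec:codes}

\subsection*{Machines}
A machine $T$ has a finite tape alphabet $\Gamma$ with a blank $\square$, a finite state set $S$ disjoint from $\Gamma$ with a start state $\sigma_0$ and a halting state $\sigma_H$, and a map $\delta:S'\times\Gamma\to S\times\Gamma\times\{\mathsf L,\mathsf R\}$, where $S'\subseteq S\setminus\{\sigma_H\}$ is the set of active states. We take $S'=S\setminus\{\sigma_H\}$ everywhere except in the proof of Theorem~\ref{thm:strong}(b). A \emph{configuration} $c$ consists of a length $\ell\ge0$, letters $\gamma_1,\dots,\gamma_\ell\in\Gamma$ in the \emph{normal cells} $1,\dots,\ell$, an end marker $E$ in the \emph{end cell} $\ell+1$, a head cell $r\in\{1,\dots,\ell+1\}$, and a state $\sigma\in S$. Steps $c\to c'$ are defined for $\sigma\in S'$ only: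
\begin{enumerate}
\item[(R)] if $r\le\ell$ and $\delta(\sigma,\gamma_r)=(\sigma',\gamma',\mathsf R)$, write $\gamma'$ in cell $r$, enter state $\sigma'$, move the head to $r+1$;
\item[(L)] if $2\le r\le\ell$ and $\delta(\sigma,\gamma_r)=(\sigma',\gamma',\mathsf L)$, write $\gamma'$ in cell $r$, enter state $\sigma'$, move the head to $r-1$; for $r=1$ there is no successor;
\item[(E)] if $r=\ell+1$, cell $r$ becomes a normal cell with letter $\square$ and cell $r+1$ becomes the end cell; head cell and state are unchanged.
\end{enumerate}
This is a Turing machine on a one-way infinite tape whose blank cells are created when needed. For a word $w$ over $\Gamma$, the start configuration $c_w$ has the letters of $w$, head cell $1$ and state $\sigma_0$. A configuration \emph{halts} if finitely many steps (possibly none) lead from it to a configuration with state $\sigma_H$, and $T$ halts on $w$ if $c_w$ halts. Getting stuck in (L) at $r=1$ is not halting.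

\begin{proposition}\label{prop:halting}
No algorithm decides, given $(T,w)$, whether $T$ halts on $w$. There is a machine $T$ for which $\{w:T\text{ halts on }w\}$ is $\Sigma_1$-complete.
\end{proposition}

\begin{proof}
Both statements are standard for one-way-tape machines whose head stays in place when told to move left from the leftmost cell. Such a machine on input $w$ is simulated in our model on input ${\vdash}w$, where $\vdash$ is a new letter. Add the transitions $\delta(\sigma,{\vdash})=(\sigma,{\vdash},\mathsf R)$ for all $\sigma\ne\sigma_H$, and let the old cells be the cells $2,3,\dots$. The first step moves onto the old tape. An attempt to leave the old tape on the left moves the head onto $\vdash$ in the prescribed new state; if this state is $\sigma_H$, both machines have halted, and otherwise the head returns in the same state.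
\end{proof}

A binomial $x^a-x^b$ and its negative generate the same group, so the near-ring forgets the direction of a step. Determinism restores it.

\begin{lemma}\label{lem:det}
Let $\to$ be a partial function on configurations that is undefined on configurations with state $\sigma_H$, and let $\sim$ be the equivalence relation it generates. If $c\sim c^*$ and $c^*$ has state $\sigma_H$, then $c$ halts.
\end{lemma}

\begin{proof}
The relation ``having a common descendant'' is reflexive and symmetric and contains $\to$. It is transitive: a common descendant of $c_1,c_2$ and a common descendant of $c_2,c_3$ both lie on the unique run from $c_2$, so the later one descends from $c_1$ and from $c_3$. Hence $c$ and $c^*$ have a common descendant, and the only descendant of $c^*$ is $c^*$.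
\end{proof}

The lemma fails if a configuration may have two successors, one in state $\sigma_H$ and one stuck in another state.

\subsection*{Tokens}
From now on
\[
L=|\Gamma|+|S|+3,\qquad k\ge4L\text{ even},\qquad p>k^2\text{ prime},
\]
and the colors $1,\dots,L-1$ are identified bijectively with the elements of the disjoint union $\Gamma\cup S\cup\{E,z\}$, where $z$ is a filler symbol. Color $0$ carries no symbol. The \emph{token} of color $j\ge1$ at \emph{position} $i\ge1$ is the number
\[
[j,i]=h\,p^jq^i,\qquad \mu([j,i])=2hk^{-i}=k^{1-i}.
\]
The factor $h=k/2$ makes tokens at position $1$ top. A finite multiset of tokens is identified with the sum of its tokens. Every multiset below has at most $2k$ tokens at each position, so its digits are at most $2kh=k^2<p$. Therefore the sum is carry-free, the number determines the multiset, $\preceq$ is inclusion of multisets, and the weight is the sum of the weights of the tokens. We write $(C_2\,|\,C_3\,|\,\cdots)$ for the multiset with content $C_i$ at position $i$, and $z^m$ for $m$ tokens of color $z$. Multiplication by $q^d$ shifts positions by $d$. A \emph{pattern} is a multiset of tokens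 at positions at least $2$, with at most $2k$ tokens at each position, of weight $1$, and with exactly one token whose color is a state.

\subsection*{Codes of configurations}
The tape must grow at constant weight. Since one token at position $i$ weighs as much as $k$ tokens at position $i+1$, a block of $2k$ tokens at position $i$ weighs as much as $2k-2$ tokens at position $i$ together with $2k$ tokens at position $i+1$. So normal cells get $2k-2$ tokens and the end cell gets $2k$. The code $n(c)$ of a configuration $c$ has $z^{k-2}$ at position $2$; at position $i+2$ it has the letter or end marker of cell $i$, the state if $r=i$, and tokens $z$ up to a total of $2k-2$ for a normal cell and $2k$ for the end cell. Thus a normal cell has content $\gamma z^{2k-3}$ or $\sigma\gamma z^{2k-4}$, and the end cell has content $Ez^{2k-1}$ or $\sigma Ez^{2k-2}$. For $\ell=3$ and $r=2$: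
\[
\begin{array}{l|ccccc}
\text{position}&2&3&4&5&6\\
\text{cell}&&1&2&3&4\ (\text{end})\\
\text{content}&z^{k-2}&\gamma_1z^{2k-3}&\sigma\gamma_2z^{2k-4}&\gamma_3z^{2k-3}&Ez^{2k-1}\\
\text{weight of a token}&k^{-1}&k^{-2}&k^{-3}&k^{-4}&k^{-5}
\end{array}
\]
The block at position $2$ completes the weight to $1$:
\[
\mu(n(c))=\frac{k-2}k+\sum_{i=1}^\ell(2k-2)k^{-i-1}+2k\cdot k^{-\ell-2}=\frac{k-2}k+\frac2k\bigl(1-k^{-\ell}\bigr)+2k^{-\ell-1}=1 .
\]
So $n(c)$ is a pattern.

\subsection*{Rules}
The rest of the proof uses only the following properties of a machine.

\begin{definition}\label{def:system}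
A \emph{rule system} consists of a partial function $\to$ on the set of configurations, undefined on configurations with state $\sigma_H$, and a finite set $\mathcal R$ of pairs $(a,b)$ of patterns, called \emph{rules}, such that for all configurations $c$:
\begin{enumerate}
\item[(R1)] if $(a,b)\in\mathcal R$, $d\ge0$ and $q^da\preceq n(c)$, then $n(c)-q^da+q^db=n(c')$ for some $c'$ with $c\to c'$;
\item[(R2)] if $(a,b)\in\mathcal R$, $d\ge0$ and $q^db\preceq n(c)$, then $n(c)-q^db+q^da=n(c')$ for some $c'$ with $c'\to c$;
\item[(R3)] if $c\to c'$, there are $(a,b)\in\mathcal R$ and $d\ge0$ with $q^da\preceq n(c)$ and $n(c')=n(c)-q^da+q^db$.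
\end{enumerate}
The \emph{halting pattern} is $a_H=(\sigma_Hz^{k-1})$, of weight $k/k=1$.
\end{definition}

For a machine $T$ let $\mathcal R_T$ consist of the following pairs, supported on positions $2$ and $3$:
\[
\begin{array}{lll}
\text{R-rule, }\delta(\sigma,\gamma)=(\sigma',\gamma',\mathsf R):& a=(\sigma\gamma z^{k-3}\,|\,z^k),& b=(\gamma'z^{k-2}\,|\,\sigma'z^{k-1});\\[2pt]
\text{L-rule, }\delta(\sigma,\gamma)=(\sigma',\gamma',\mathsf L):& a=(z^{k-1}\,|\,\sigma\gamma z^{k-2}),& b=(\sigma'z^{k-2}\,|\,\gamma'z^{k-1});\\[2pt]
\text{E-rule, }\sigma\in S':& a=(\sigma Ez^{k-2}),& b=(\sigma\square z^{k-4}\,|\,Ez^{2k-1}).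
\end{array}
\]
The numbers of tokens at positions $2,3$ are $(k-1,k)$, $(k,0)$ or $(k-2,2k)$, and $\frac{k-1}k+\frac k{k^2}=\frac kk=\frac{k-2}k+\frac{2k}{k^2}=1$. So all these are patterns. In each rule $a\ne b$. Most fillers only adjust the weight. The net effect of replacing $a$ by $b$ is:
\[
\begin{array}{l|ll}
&\text{first position}&\text{second position}\\\hline
\text{R-rule}&\sigma\gamma\ \mapsto\ \gamma'z& z\ \mapsto\ \sigma'\\
\text{L-rule}&z\ \mapsto\ \sigma'&\sigma\gamma\ \mapsto\ \gamma'z\\
\text{E-rule}&Ez^2\ \mapsto\ \square&\text{insert }Ez^{2k-1}
\end{array}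
\]

\begin{lemma}\label{lem:rules}
\begin{enumerate}
\item[(a)] The steps of $T$ and the set $\mathcal R_T$ form a rule system.
\item[(b)] A configuration $c$ has state $\sigma_H$ if and only if $q^da_H\preceq n(c)$ for some $d\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $n(c)$, letters occur only at normal cells, $E$ only at the end cell, the single state token only at the head cell, and position $2$ contains only $z^{k-2}$. A rule shifted by $d$ occupies positions $d+2$ and $d+3$, which belong to the cells $d$ and $d+1$. A token other than $z$ at position $d+2$ forces $d\ge1$.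

\emph{R-rules.} (R1) The tokens $\sigma,\gamma$ at position $d+2$ mean that $d\ge1$ and the head is at the normal cell $d$ with state $\sigma$ and letter $\gamma$, so step (R) applies. Cell $d$ changes from $\sigma\gamma z^{2k-4}$ to $\gamma'z^{2k-3}$, and in cell $d+1$, normal or end, one $z$ becomes $\sigma'$. This is the code of the successor. (R2) The tokens $\gamma'$ at position $d+2$ and $\sigma'$ at position $d+3$ mean that $d\ge1$, cell $d$ is normal with content $\gamma'z^{2k-3}$, and the head is at cell $d+1$ with state $\sigma'$. Cell $d$ becomes $\sigma\gamma z^{2k-4}$, and in cell $d+1$ the token $\sigma'$ becomes $z$. This is the code of a configuration $c'$ with state $\sigma$ and head at the normal cell $d$ with letter $\gamma$, and $c'\to c$ by (R).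

\emph{L-rules.} (R1) The tokens $\sigma,\gamma$ at position $d+3$ mean that the head is at the normal cell $d+1$ with state $\sigma$ and letter $\gamma$. The case $d=0$ is impossible, because it needs $z^{k-1}$ at position $2$, which has only $k-2$ tokens; this is the second purpose of that block. So $d+1\ge2$ and step (L) applies. In the normal cell $d$ one $z$ becomes $\sigma'$, and cell $d+1$ changes from $\sigma\gamma z^{2k-4}$ to $\gamma'z^{2k-3}$. This is the code of the successor. (R2) The token $\sigma'$ at position $d+2$ means that $d\ge1$ and the head is at cell $d$ with state $\sigma'$; the token $\gamma'$ at position $d+3$ means that cell $d+1$ is normal with content $\gamma'z^{2k-3}$, so cell $d$ is normal too. In cell $d$ the token $\sigma'$ becomes $z$, and cell $d+1$ becomes $\sigma\gamma z^{2k-4}$. This codes a configuration $c'$ with state $\sigma$ and head at the normal cell $d+1\ge2$ with letter $\gamma$, and $c'\to c$ by (L).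

\emph{E-rules.} (R1) The head is at the end cell $d\ge1$, with content $\sigma Ez^{2k-2}$, and position $d+3$ is empty. The new contents are $\sigma\square z^{2k-4}$ and $Ez^{2k-1}$, as step (E) requires, and (E) applies since $\sigma\in S'$. (R2) Here $d\ge1$, cell $d$ has content $\sigma\square z^{2k-4}$, and cell $d+1$ is the end cell with content exactly $Ez^{2k-1}$. These become $\sigma Ez^{2k-2}$ and the empty content. This codes a configuration $c'$ with the head at its end cell $d$ in state $\sigma\in S'$, and $c'\to c$ by (E).

\emph{(R3).} Let $c\to c'$ with head cell $r$. For a step (R) take $d=r$: cell $r$ has content $\sigma\gamma z^{2k-4}\supseteq\sigma\gamma z^{k-3}$, and cell $r+1$ has at least $2k-3\ge k$ tokens $z$. For a step (L) take $d=r-1$: the normal cell $r-1$ has $2k-3\ge k-1$ tokens $z$, and cell $r$ has content $\sigma\gamma z^{2k-4}\supseteq\sigma\gamma z^{k-2}$. For a step (E) take $d=r$: the end cell has content $\sigma Ez^{2k-2}\supseteq\sigma Ez^{k-2}$. In each case $q^da\preceq n(c)$ for the corresponding rule. By (R1), $n(c)-q^da+q^db$ is the code of a successor of $c$, which is $c'$.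

(b) If $c$ has state $\sigma_H$ and head cell $r$, take $d=r$: the head cell contains $\sigma_H$ and at least $2k-4\ge k-1$ tokens $z$. Conversely, if $q^da_H\preceq n(c)$, then the state token of $n(c)$ has color $\sigma_H$.
\end{proof}

\subsection*{Generators}
For a rule system with rule set $\mathcal R$, let $G(\mathcal R)$ consist of
\begin{enumerate}
\item[(G1)] the monomial $x^{kq}$;
\item[(G2)] the \emph{context monomials} $x^{[j,1]}$ for $j\in\Gamma\cup\{E,z\}$;
\item[(G3)] the binomials $x^a-x^b$ for $(a,b)\in\mathcal R$, and the monomial $x^{a_H}$.
\end{enumerate}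
We regard these as elements of $\mathbb Z[x]$ or of $\mathbb F_p[x]$. All exponents are top and divisible by $q$. There is no context monomial for a state: states enter only through (G3).

\section{Halting gives membership modulo $p$}\label{sec:halting}

In $\mathbb Z[X_1,\dots,X_k]$ we have $(\sum_iX_i)^{kq}\equiv(\sum_iX_i^q)^k\pmod p$. A monomial on the right that involves all $k$ variables must be $(X_1\cdots X_k)^q$, with coefficient $k!$. So for $\alpha_1,\dots,\alpha_k\ge1$ with sum $kq$,
\begin{equation}\label{eq:multi}
\binom{kq}{\alpha_1,\dots,\alpha_k}\equiv\begin{cases}k!\not\equiv0\pmod p&\text{if }\alpha=(q,\dots,q),\\ 0\pmod p&\text{otherwise,}\end{cases}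
\end{equation}
where $p>k$ is used. Iterating the resulting product operation along a $k$-ary tree gives all shifted products whose weights add up to $1$.

\begin{lemma}\label{lem:kraft}
Let $A\subseteq\mathbb F_p[x]$ be an additive subgroup closed under $g\mapsto g^{kq}$. If $g_1,\dots,g_r\in A$ and $d_1,\dots,d_r\in\mathbb N$ satisfy $\sum_{i=1}^rk^{-d_i}=1$, then $\prod_{i=1}^rg_i^{\,q^{d_i}}\in A$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:polar} and \eqref{eq:multi}, $k!\,(y_1\cdots y_k)^q\in A$ for $y_1,\dots,y_k\in A$; a subgroup of $\mathbb F_p[x]$ is a subspace, so $(y_1\cdots y_k)^q\in A$. We use induction on $r$. If $r=1$, then $d_1=0$. If $r>1$, then $d^*=\max_id_i\ge1$. Reducing $\sum_ik^{d^*-d_i}=k^{d^*}$ modulo $k$ shows that the number of $i$ with $d_i=d^*$ is divisible by $k$, hence at least $k$. Replace $k$ such elements $y_1,\dots,y_k$ by the single element $(y_1\cdots y_k)^q\in A$ with $d^*-1$ in place of $d^*$. This changes neither the product nor the sum $\sum_ik^{-d_i}$.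
\end{proof}

\begin{example}\label{ex:step}
Let $c$ be the configuration with $\ell=0$ and active state $\sigma$, and $c\to c'$ its step (E). Then $n(c)=(z^{k-2}\,|\,\sigma Ez^{2k-2})$ and $n(c')=(z^{k-2}\,|\,\sigma\square z^{2k-4}\,|\,Ez^{2k-1})$. The E-rule $(a,b)$ applies with $d=1$ and leaves the context $(z^{k-2}\,|\,z^k)$. With $Z=x^{[z,1]}$,
\[
x^{n(c)}-x^{n(c')}=\Bigl((x^a-x^b)\cdot\bigl(Z^k\bigr)^q\cdot Z^{k-2}\Bigr)^q .
\]
The inner product operation merges $k$ copies of $Z$ into one element; the outer one is applied to $1+1+(k-2)=k$ elements.
\end{example}

\begin{proposition}\label{prop:halts}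
Let $(\to,\mathcal R)$ be a rule system and $A\subseteq\mathbb F_p[x]$ an additive subgroup that is closed under $g\mapsto g^{kq}$ and contains the polynomials in (G2) and (G3). If $c$ halts, then $x^{n(c)}\in A$.
\end{proposition}

\begin{proof}
Let $c_1\to c_2$, with $(a,b)$ and $d$ as in (R3). The only state token of $n(c_1)$ lies in $q^da$. So $m=n(c_1)-q^da$ is a multiset of tokens $[j,i]=q^{i-1}[j,1]$ with $j\in\Gamma\cup\{E,z\}$, and $\sum k^{-(i-1)}=\mu(m)=1-k^{-d}$, the sum running over these tokens. In $\mathbb F_p[x]$,
\begin{equation}\label{eq:step}
x^{n(c_1)}-x^{n(c_2)}=\bigl(x^{q^da}-x^{q^db}\bigr)x^m=(x^a-x^b)^{q^d}\prod_{[j,i]\in m}\bigl(x^{[j,1]}\bigr)^{q^{i-1}},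
\end{equation}
which lies in $A$ by Lemma~\ref{lem:kraft}. If $c^*$ has state $\sigma_H$, then $q^da_H\preceq n(c^*)$ for some $d$ by Lemma~\ref{lem:rules}(b), and the same computation with $x^{a_H}$ in place of $x^a-x^b$ gives $x^{n(c^*)}\in A$. Adding the differences along the run from $c$ to $c^*$ gives $x^{n(c)}\in A$.
\end{proof}

\section{An invariant for configurations that do not halt}\label{sec:invariant}

We prove the converse for a larger set of generators, since the lift to $\mathbb Z$ needs extra monomials. Let $H(\mathcal R)\subseteq\mathbb F_p[x]$ consist of $G(\mathcal R)$, the polynomial $0$, and all monomials $x^n$ with $q\mid n$ and $n$ light. The case $n=0$ gives $1\in H(\mathcal R)$.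

\begin{proposition}\label{prop:nothalts}
Let $(\to,\mathcal R)$ be a rule system. If $c_0$ does not halt, then $x^{n(c_0)}\notin\langle H(\mathcal R)\rangle$.
\end{proposition}

Let $\mathcal K=\{n(c):c\sim c_0\}$. By Lemma~\ref{lem:det}, no $c\sim c_0$ has state $\sigma_H$. Define the linear functional
\[
\lambda:\mathbb F_p[x]\to\mathbb F_p,\qquad\lambda\Bigl(\sum_n\beta_nx^n\Bigr)=\sum_{n\in\mathcal K}\beta_n .
\]
Then $\lambda(x^{n(c_0)})=1$, and we show that $\lambda$ vanishes on $\langle H(\mathcal R)\rangle$. By Lemma~\ref{lem:gen} it suffices to find a subgroup $M\subseteq\ker\lambda$ that contains $H(\mathcal R)$ and is closed under $g\mapsto f\circ g$ for $f\in H(\mathcal R)$.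

The kernel itself is too large. The left side $a$ of a rule in $\mathcal R_T$ is not the code of a configuration, so $\lambda(x^a)=0$, yet \eqref{eq:step} with $x^a$ in place of $x^a-x^b$ produces $x^{n(c_1)}$. We need the polynomials that $\lambda$ kills after every shift and in every context of complementary weight:
\[
U=\bigl\{u\in\mathbb F_p[x]:\ \lambda\bigl(u^{q^d}x^m\bigr)=0\text{ for all }d,m\in\mathbb N\text{ with }\mu(m)\le1-k^{-d}\bigr\}.
\]
This is a subspace because $u\mapsto u^{q^d}$ is $\mathbb F_p$-linear. Let $W_{\le1}$ and $W_{<1}$ be the spans of the $x^n$ with $\mu(n)\le1$ and $\mu(n)<1$.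

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(U1)] $U\subseteq\ker\lambda$.
\item[(U2)] $W_{<1}\subseteq U$.
\item[(U3)] If $u\in U$ and $v_2,\dots,v_k\in W_{\le1}$, then $(uv_2\cdots v_k)^q\in U$.
\item[(U4)] $x^a-x^b\in U$ for all $(a,b)\in\mathcal R$, and $x^{a_H}\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(U1) Take $d=m=0$. In the other parts let $\mu(m)\le1-k^{-d}$.

(U2) If $n$ is light, then $\mu(q^dn+m)<k^{-d}+(1-k^{-d})=1$, so $q^dn+m\notin\mathcal K$.

(U3) The expression is linear in each $v_i$, so let $v_i=x^{m_i}$ with $\mu(m_i)\le1$. Then $\bigl((uv_2\cdots v_k)^q\bigr)^{q^d}x^m=u^{q^{d+1}}x^{m'}$ with $m'=q^{d+1}\sum_im_i+m$, and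
\[
\mu(m')\le(k-1)k^{-d-1}+1-k^{-d}=1-k^{-(d+1)} .
\]
So the required vanishing is the condition on $u$ for the pair $(d+1,m')$.

(U4) Let $a'$ be a pattern with $m+q^da'=n(c)$. Then $1=\mu(n(c))\le\mu(m)+\mu(q^da')\le1$, so the addition is carry-free and $q^da'\preceq n(c)$ by Lemma~\ref{lem:carry}. This is where the weight turns an equation between numbers into an occurrence of a pattern. If $m+q^da=n(c)$ with $c\sim c_0$, then (R1) gives $m+q^db=n(c')$ with $c\to c'$, so $m+q^db\in\mathcal K$. If $m+q^db=n(c)$ with $c\sim c_0$, then (R2) gives $m+q^da=n(c')$ with $c'\to c$, so $m+q^da\in\mathcal K$. Thus both exponents of $(x^a-x^b)^{q^d}x^m$ lie in $\mathcal K$ or neither does, and $\lambda$ vanishes. If $m+q^da_H=n(c)$ with $c\sim c_0$, then $c$ has state $\sigma_H$ by Lemma~\ref{lem:rules}(b), which is excluded.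
\end{proof}

Context monomials need not lie in $U$, and (U3) needs only one factor from $U$. So we must know which part of a polynomial plays the role of that factor. The \emph{charge} of a top number $n$ is the sum of its digits at places whose color is a state. Every pattern has charge $h$, and so does every element of $\mathcal K$; the exponents in (G1) and (G2) have charge $0$. For $g\in W_{\le1}$ let $g^{[\kappa]}$ be the part of $g$ on top exponents of charge $\kappa$, and $g_<$ the part on light exponents. Put
\[
M=\bigl\{g\in W_{\le1}\cap\mathbb F_p[x^q]:\ g^{[\kappa]}=0\text{ for }0<\kappa<h,\ \ g^{[h]}\in U\bigr\}.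
\]
Charges strictly between $0$ and $h$ are forbidden because charges add under $x^{kq}$, and fragments could otherwise combine to charge $h$. Charges above $h$, such as tapes with two heads, need no control.

\begin{proof}[Proof of Proposition~\ref{prop:nothalts}]
The set $M$ is a subgroup. For $g\in M$ we have $\lambda(g)=\lambda(g^{[h]})=0$ by (U1), since $\mathcal K$ consists of top numbers of charge $h$. It contains $H(\mathcal R)$: for $0$, light monomials, $x^{kq}$ and context monomials the parts of positive charge vanish, and the polynomials in (G3) equal their parts of charge $h$ and lie in $U$ by (U4).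

Let $g\in M$ and $f\in H(\mathcal R)$; we show $f\circ g\in M$. The case $f=0$ is trivial. Otherwise $f$ is a combination of monomials $x^a$ with $\mu(a)\le1$, so $f\circ g\in W_{\le1}\cap\mathbb F_p[x^q]$ by Lemma~\ref{lem:power}(i),(ii). It remains to examine the parts of charge $\kappa$ with $0<\kappa\le h$.

\emph{Case $f=x^a$ with $a$ light.} Lemma~\ref{lem:power}(ii) gives $g^a\in W_{<1}$.

\emph{Case $f=x^{kq}$.} The number $kq$ has the single nonzero digit $k$, at the place $L$ of color $0$. Write $g=g_<+\sum_\kappa g^{[\kappa]}$, where $\kappa=0$ or $\kappa\ge h$, and expand $g^{kq}=(g^k)^q=\sum(y_1\cdots y_k)^q$ over all $k$-tuples of these parts. An exponent of $(y_1\cdots y_k)^q$ has the form $n=q(n_1+\dots+n_k)$ with $n_t\in\operatorname{supp}y_t$. If $n$ is top, then by Lemma~\ref{lem:power}(iii) all $n_t$ are top and $(n)_{L+e'}=\sum_t(n_t)_{e'}$; since $L+e'$ and $e'$ have the same color, the charge of $n$ is the sum of the charges of the $n_t$. So tuples containing $g_<$ contribute no top exponent, and the tuple $(g^{[\kappa_1]},\dots,g^{[\kappa_k]})$ contributes top exponents of charge $\sum_t\kappa_t$ only. This sum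 is $0$ or at least $h$, and it equals $h$ only if one $\kappa_t$ is $h$ and the others are $0$. These $k$ tuples add up to
\[
v=k\Bigl(g^{[h]}\bigl(g^{[0]}\bigr)^{k-1}\Bigr)^q ,
\]
which lies in $U$ by (U3). All top exponents of $v$ have charge $h$, so $(g^{kq})^{[h]}=v-v_<\in U$ by (U2).

\emph{Case $f=x^{[j,1]}$ with $j\in\Gamma\cup\{E,z\}$.} The exponent has one nonzero digit, at a place $e$ of color $j\ne0$. By Lemma~\ref{lem:power}(iii), a top exponent of $f\circ g$ is built from numbers $n_{e,t}$ with nonzero digits at places of color $0$ only, and its own nonzero digits are at places of color $j$. Its charge is $0$.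

\emph{Case $f$ in (G3).} Let $a'$ be any pattern. Its nonzero digits are at places of nonzero color, and exactly one of them is at a place $e_0$ of state color, with value $h$. Let $n=\sum_{e,t}p^en_{e,t}$ be a top exponent of $g^{a'}$. By Lemma~\ref{lem:power}(iii), each $n_{e,t}$ is top with nonzero digits at places of color $0$ only, these digits reappear in $n$ at places of the color of $e$, and there are no carries. So the charge of $n$ is the sum of the digit sums of $n_{e_0,1},\dots,n_{e_0,h}$. Since $q\mid n_{e_0,t}$, its digits sit at places of color $0$ and depth at least $1$, which weigh at most $1/k$; weight $1$ then requires digit sum at least $k$. The charge of $n$ is at least $kh>h$, so all parts of $f\circ g$ of charge $\kappa$ with $0<\kappa\le h$ vanish.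
\end{proof}

The condition $g\in\mathbb F_p[x^q]$ is used only in the last case. It excludes the exponent $1$, which is top, of color $0$ and of digit sum $1$; if it occurred in $g$, the choice $n_{e_0,t}=1$ would keep the charge at $h$ while the other digits of $a'$ could be moved by other exponents of $g$.

\section{Lifting from $\mathbb F_p$ to $\mathbb Z$}\label{sec:lift}

Proposition~\ref{prop:halts} produces an element $x^{n(c)}+pg$ of the integral near-ring. To remove $pg$ we add generators of two kinds that are invisible to Proposition~\ref{prop:nothalts}: multiples of $p$, which reduce to $0$, and light monomials. Fix $s\ge1$ with $k^s>(p-1)(2L-1)$, and put $Q=q^{s+1}$. Let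
\[
J=\{x^n:\ q\mid n,\ 0<n\le(k+1)kqQ,\ \mu(n)<1\},
\]
\[
F(\mathcal R)=G(\mathcal R)\cup\{1\}\cup J\cup\{px^2,\ px^3,\ px^{p-1}\}\subseteq\mathbb Z[x].
\]
This is a finite set whose reduction modulo $p$ is contained in $H(\mathcal R)$. Put
\[
N=\langle F(\mathcal R)\rangle\cap\mathbb Z[x^q].
\]
It is an additive subgroup, it is closed under $g\mapsto f\circ g$ for $f\in F(\mathcal R)$, and it contains $G(\mathcal R)\cup\{1\}\cup J$.

\begin{proposition}\label{prop:lift}
$p\,\mathbb Z[x^q]\subseteq N$. Consequently, if $f\in\mathbb Z[x^q]$ and $\bar f\in\bar N$, then $f\in N$.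
\end{proposition}

For the consequence, take $g\in N$ with $\bar g=\bar f$; then $f-g\in p\mathbb Z[x]\cap\mathbb Z[x^q]=p\mathbb Z[x^q]$. We first record which monomials we need from $J$.

\begin{lemma}\label{lem:junk}
The set $J\cup\{1\}$ contains
\begin{enumerate}
\item[(J1)] $x^{Qb}$ for $0\le b\le(k+1)kq$;
\item[(J2)] $x^{q^sb}$ for $0\le b<q$;
\item[(J3)] $x^c$ for $0\le c<Q$ with $q\mid c$ and all digits of $c$ at most $2$; in particular $x^q$.
\end{enumerate}
\end{lemma}

\begin{proof}
All these exponents are divisible by $q$ and within the range, so we check that they are light. The $L$ places of depth $d$ have total weight $(2L-1)k^{-d}$. The digits of $Qb$ have depth at least $s+1$, so $\mu(Qb)\le\sum_{d\ge s+1}(p-1)(2L-1)k^{-d}=(p-1)(2L-1)k^{-s}/(k-1)<1$. The digits of $q^sb$ with $b<q$ have depth $s$, so $\mu(q^sb)\le(p-1)(2L-1)k^{-s}<1$. In (J3), $\mu(c)<\sum_{d\ge1}2(2L-1)k^{-d}=(4L-2)/(k-1)<1$; this is where $k\ge4L$ is used.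
\end{proof}

Polarization produces products with unwanted integer factors, so we work one prime at a time. For a prime $\pi$ let
\[
N_\pi=\{g\in\mathbb Z[x]:\ Mg\in N\text{ for some integer }M\text{ with }\pi\nmid M\}.
\]
This is an additive subgroup containing $N$, and $Mg\in N_\pi$ with $\pi\nmid M$ and $g\in\mathbb Z[x]$ implies $g\in N_\pi$. For fixed $n$, the set $\{M\in\mathbb Z:Mpx^n\in N\}$ is an ideal of $\mathbb Z$; if it is contained in no $\pi\mathbb Z$, it is $\mathbb Z$. So it suffices to show $px^n\in N_\pi$ for all $n\in q\mathbb N$ and all primes $\pi$. Each $N_\pi$ is closed under $g\mapsto cg^m$ for every monomial $cx^m\in F(\mathcal R)$, because $Mg\in N$ implies $M^mcg^m=c(Mg)^m\in N$. Hence Lemma~\ref{lem:polar} applies to $N_\pi$.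

\subsection*{Primes $\pi\ne2,p$}
The generator $px^2$ gives $2p\,g_1g_2\in N_\pi$ for $g_1,g_2\in N_\pi$. As $\pi\nmid2p$, the group $N_\pi$ is closed under multiplication. It contains $1$ and $x^q$, so it contains $\mathbb Z[x^q]$.

\subsection*{The prime $\pi=2$}
The factor $2$ blocks the product formula, as in the example $\langle x^2\rangle$, and $px^3$ replaces it. Let $y=x^q$. We show $y^m\in N_2$ by induction on $m$, starting from $1,y\in N_2$. For even $m\ge2$, the generator $px^2$ applied to $y^{m/2}$ gives $py^m\in N_2$, and $p$ is odd. For $m=3$ apply $px^3$ to $y$. For odd $m\ge5$, Lemma~\ref{lem:polar} for $px^3$ with $g_1=y^{(m-1)/2}$ and $g_2=y$ gives $3p(g_1^2g_2+g_1g_2^2)=3p\bigl(y^m+y^{(m+3)/2}\bigr)\in N_2$. Here $3p$ is odd and $(m+3)/2<m$, so $y^m\in N_2$.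

\subsection*{The prime $\pi=p$}
Lemma~\ref{lem:polar} provides two operations.
\begin{enumerate}
\item[(O1)] If $g_1,\dots,g_{p-1}\in N_p$, then $p\,g_1\cdots g_{p-1}\in N_p$. Indeed $px^{p-1}$ gives $(p-1)!\,p\,g_1\cdots g_{p-1}$, and $p\nmid(p-1)!$.
\item[(O2)] If $x^{\nu_1},\dots,x^{\nu_k}\in N_p$, then $N_p$ contains a polynomial $\theta\,x^{q(\nu_1+\dots+\nu_k)}+\sum_\alpha\theta_\alpha\,p\,x^{\alpha_1\nu_1+\dots+\alpha_k\nu_k}$, with integers $\theta,\theta_\alpha$, $p\nmid\theta$, and $\alpha_i\ge1$, $\sum_i\alpha_i=kq$. This follows from $x^{kq}$ and \eqref{eq:multi}.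
\end{enumerate}
Operation (O1) costs a factor $p$, so it can be used only once, on at most $p-1$ factors that carry no factor $p$ themselves. We must therefore write $n$ as a sum of at most $p-1$ exponents of monomials in $N_p$. The part of $n$ below $Q$ splits into numbers with small digits, covered by (J3). The multiples of $Q$ are infinite in number, and only finitely many are generators. Operation (O2) builds $x^{Qm}$, but with error terms $px^{n'}$ where $n'$ may be as large as $kQm$; in an induction on $n$ this is affordable only if $kQm<n$. So the bulk of $n$ has to be produced without error, and the exponents $Qb(kq)^i$, obtained by iterating $x^{kq}$ on a monomial, do this.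

\begin{lemma}\label{lem:atp}
$px^n\in N_p$ for all $n\in q\mathbb N$.
\end{lemma}

\begin{proof}
We use strong induction on $n$; assume the claim for all smaller multiples of $q$.

\emph{Step 1: $x^{Qm}\in N_p$ whenever $kQm<n$.} Use a second induction, on $m$. For $m<q$ this is (J1). Let $m\ge q$ and write $m=qm_1+b$ with $0\le b<q$. Then $x^{Qm_1}\in N_p$ by the inner induction and $x^{q^sb}\in N_p$ by (J2). Apply (O2) with $(\nu_1,\dots,\nu_k)=(Qm_1,q^sb,0,\dots,0)$. The main term is $\theta x^{q(Qm_1+q^sb)}=\theta x^{Qm}$. The other terms are integer multiples of $px^{n'}$ with $q\mid n'$ and $n'\le kq\max(Qm_1,q^sb)$. Since $Qm_1\le Qm/q$ and $q^sb<Q\le Qm/q$, we get $n'\le kQm<n$. So these terms lie in $N_p$ by the outer induction. Hence $\theta x^{Qm}\in N_p$, and $x^{Qm}\in N_p$.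

\emph{Step 2: $x^n$ is a product of at most $\frac{p-1}2+2$ monomials in $N_p$.} Write $n=\rho+Qn_1$ with $0\le\rho<Q$; then $q\mid\rho$. Each digit of $\rho$ is at most $p-1$, hence a sum of $(p-1)/2$ numbers in $\{0,1,2\}$. So $\rho=\sum_{i=1}^{(p-1)/2}c_i$ with $c_i<Q$, $q\mid c_i$ and digits at most $2$, and $x^{c_i}\in N$ by (J3). If $n_1\le k$, then $x^{Qn_1}\in N$ by (J1). If $n_1>k$, let $i\ge0$ be maximal with $(k+1)(kq)^i\le n_1$, and divide: $n_1=b(kq)^i+n_2$ with $0\le n_2<(kq)^i$. Maximality gives $b<(k+1)kq$, so $x^{Qb}\in N$ by (J1), and applying $x^{kq}$ to it $i$ times gives $x^{Qb(kq)^i}\in N$. Moreover $n_2<(kq)^i\le n_1/(k+1)$, so $kQn_2<Qn_1\le n$ and $x^{Qn_2}\in N_p$ by Step~1.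

Since $p\ge5$, we have $\frac{p-1}2+2\le p-1$. Padding with factors $1$ and applying (O1) gives $px^n\in N_p$.
\end{proof}

This completes the proof of Proposition~\ref{prop:lift}.

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proofs}

\begin{proposition}\label{prop:sim}
For a rule system $(\to,\mathcal R)$ and a configuration $c$, the following are equivalent: (i) $c$ halts; (ii) $x^{n(c)}\in\langle G(\mathcal R)\rangle$ in $\mathbb F_p[x]$; (iii) $x^{n(c)}\in\langle F(\mathcal R)\rangle$ in $\mathbb Z[x]$.
\end{proposition}

\begin{proof}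
Suppose that $c$ halts. Proposition~\ref{prop:halts} with $A=\langle G(\mathcal R)\rangle$ gives (ii). With $A=\bar N$ it gives $x^{n(c)}\in\bar N$; since $q\mid n(c)$, Proposition~\ref{prop:lift} gives (iii). Suppose that $c$ does not halt. Both $G(\mathcal R)$ and the reduction of $F(\mathcal R)$ are contained in $H(\mathcal R)$. So (ii) fails by Proposition~\ref{prop:nothalts}, and (iii) fails by the same proposition and the last part of Lemma~\ref{lem:gen}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $T$, choose $k,p,s$ as the least admissible values, and put $F_T=F(\mathcal R_T)$ and $f=x^{n(c_w)}$. Both are computable from $(T,w)$. By Lemma~\ref{lem:rules}(a) and Proposition~\ref{prop:sim}, $f\in\langle F_T\rangle$ if and only if $T$ halts on $w$. An algorithm for the membership problem would contradict Proposition~\ref{prop:halting}.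
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Fix a machine $T$ whose set of halting inputs is $\Sigma_1$-complete, and in particular undecidable.

(a) Take $F=F_T$. Its elements have the stated form. The set $\{n:x^n\in\langle F_T\rangle\}$ is $\Sigma_1$, since one can enumerate $\langle F_T\rangle$, and $w\mapsto n(c_w)$ many-one reduces the halting set of $T$ to it.

(b) The input is now loaded by one additional rule. Add to $S$ a new state $\sigma_*$ that is not active, so that it has no transition, no step (E) and no E-rule. Choose $L,k,p,s$ for the enlarged state set, let $\mathcal R$ be the set of rules of this machine, and put $F_0=F(\mathcal R)$. Let $c_*$ be the configuration with $\ell=0$ and state $\sigma_*$, so $n(c_*)=(z^{k-2}\,|\,\sigma_*Ez^{2k-2})$, and put $f=x^{n(c_*)}$. For a word $w$ let $g_w=x^{n(c_*)}-x^{n(c_w)}$. Add the rule $(a,b)=(n(c_*),n(c_w))$, a pair of patterns, and the step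
\begin{enumerate}
\item[(I)] in state $\sigma_*$ with the head at the end cell $r$, the cells $r,r+1,\dots$ become the letters of $w$ followed by a new end cell; the head stays at $r$, and the new state is $\sigma_0$.
\end{enumerate}
No other step starts in state $\sigma_*$, so the steps still form a partial function, undefined in state $\sigma_H$. We claim that they form a rule system with $\mathcal R_w=\mathcal R\cup\{(a,b)\}$. For the old rules and old steps, (R1)--(R3) hold by Lemma~\ref{lem:rules}(a). We check the new ones. After a shift by $d$, both $a$ and $b$ have $z^{k-2}$ at position $d+2$, so exchanging them leaves that position unchanged, and position $d+3$ belongs to cell $d+1$.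

(R1) If $q^da\preceq n(c)$, then $\sigma_*$ and $E$ are at position $d+3$. So the head is at the end cell $d+1$, whose content is exactly $\sigma_*Ez^{2k-2}$, and all later positions are empty. Replacing $q^da$ by $q^db$ removes this content and writes the cells of $c_w$ from cell $d+1$ on, which is step (I).

(R2) If $q^db\preceq n(c)$, then the head is at cell $d+1$ with state $\sigma_0$, and the cells from $d+1$ on carry the letters of $w$ and then $E$. A normal cell has $2k-2$ tokens and the end cell $2k$, in $c$ as in $c_w$, so $q^db$ contains the full content of these cells. Replacing $q^db$ by $q^da$ gives the code of the configuration $c'$ with the same first $d$ cells, end cell $d+1$, head there and state $\sigma_*$, and $c'\to c$ by (I).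

(R3) For a step (I) at cell $r$ take $d=r-1$. Position $r+2$ has content $\sigma_*Ez^{2k-2}$. Position $r+1$ contains $z^{k-2}$: for $r=1$ this is its content, and for $r\ge2$ it is a normal cell without head, with $2k-3$ tokens $z$. So $q^da\preceq n(c)$, and (R1) gives the code of the unique successor.

Since $F(\mathcal R_w)=F_0\cup\{g_w\}$, Proposition~\ref{prop:sim} shows that $f\in\langle F_0\cup\{g_w\}\rangle$ if and only if $c_*$ halts. Now $c_*\to c_w$ by (I), and the run from $c_w$ is the run of $T$, which never enters $\sigma_*$. So $c_*$ halts if and only if $T$ halts on $w$.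

(c) Fix $L$ and $k$ for $T$, and let $p$ be any prime with $p>k^2$. By Proposition~\ref{prop:sim}, $x^{n(c_w)}$ lies in the subnear-ring of $\mathbb F_p[x]$ generated by the finite set $G(\mathcal R_T)$ if and only if $T$ halts on $w$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{handout}
\emph{An instance of the subnear-ring membership problem},
\texttt{http://www.algebra.uni-linz.ac.at/\allowbreak Nearrings/\allowbreak 2009Vorau/\allowbreak Handouts/\allowbreak AichingerE-NR09.pdf}.

\bibitem{CLO}
Cox, Little, O'Shea, \emph{Ideals, Varieties, and Algorithms}.

\end{thebibliography}
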